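\title{Rigid curves of large genus in projective space}

\begin{abstract}
A smooth, irreducible, nondegenerate complex curve in $\mathbb P^r$ is rigid if all nearby points of the Hilbert scheme are projective transforms of it. Rational normal curves are rigid, and they are the only rigid curves when $r\le 3$ or the genus is at most $1$. We show that in general they are not the only ones: for an unbounded set of integers $r$, the space $\mathbb P^r$ contains rigid curves of arbitrarily large genus. The curves are obtained by pulling back a curve $C$ in an abelian variety $A$ under multiplication by $k$ and passing to the quotient of $A$ by an automorphism of prime order. The Fermat curve of degree $211$ and a quotient of its Jacobian provide a suitable pair $(C,A)$.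
\end{abstract}

\section{Introduction}\label{sec:intro}

We work over $\mathbb C$ and fix an integer $r\ge 2$. A \emph{curve in $\mathbb P^r$} means a smooth, irreducible projective curve $C\subset\mathbb P^r$ that is nondegenerate, that is, not contained in a hyperplane. Deformations of $C$ inside $\mathbb P^r$ are recorded by the Hilbert scheme $\mathrm{Hilb}$ of $\mathbb P^r$ near the point $[C]$. Some of them are always present, because $\mathrm{Aut}(\mathbb P^r)=\mathrm{PGL}(r+1)$ moves $C$; these we regard as trivial.

\begin{definition}\label{def:rigid}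
A curve $C\subset\mathbb P^r$ is \emph{rigid} if $[C]$ has a Zariski open neighborhood in $\mathrm{Hilb}$ such that every curve parametrized by a closed point of this neighborhood is carried onto $C$ by an element of $\mathrm{PGL}(r+1)$. Equivalently, the $\mathrm{PGL}(r+1)$-orbit of $[C]$ is open in the Hilbert scheme with its reduced structure.
\end{definition}

A \emph{rational normal curve} is a curve projectively equivalent to the image of $\mathbb P^1\to\mathbb P^r$, $[s:t]\mapsto[s^r:s^{r-1}t:\cdots:t^r]$. Such a curve is rigid (Example~\ref{ex:rnc}): neither $\mathbb P^1$, nor the line bundle $\mathcal O(r)$, nor its complete linear system can be varied. The following question is posed as an open problem in \cite{GAC}.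

\begin{quote}
\emph{Is every rigid curve in $\mathbb P^r$, for any $r\ge2$, a rational normal curve?}
\end{quote}

There are good reasons to expect the answer yes. It is the correct answer in $\mathbb P^2$, in $\mathbb P^3$ and in genus at most $1$ (Proposition~\ref{prop:constraints}). An abstract curve of genus $g\ge2$ has a $(3g-3)$-dimensional space of first-order deformations, a line bundle on it has a $g$-dimensional one, and for a rigid curve no family that moves in these directions may carry the embedding along. Nevertheless the answer is no.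

\begin{theorem}\label{thm:main}
There is an integer $r$ for which $\mathbb P^r$ contains infinitely many smooth, irreducible, nondegenerate curves $Y_k$, of unbounded genus $\ge2$, such that
\[
H^0(\mathbb P^r,T_{\mathbb P^r})\longrightarrow H^0(Y_k,N_{Y_k/\mathbb P^r})
\]
is surjective. Each $Y_k$ is rigid and is not a rational normal curve. The integers $r$ with this property are unbounded.
\end{theorem}

To build a curve $Y$ that cannot move, place it on a fixed variety $X\subset\mathbb P^r$ and ask for three things: $Y$ does not move inside $X$; $Y$ is so positive in $X$ that a first-order motion of $Y$ transverse to $X$ extends to a motion of all of $X$; and a motion of $X$ that carries $Y$ along is projective. The first two demands pull in opposite directions, since a complete intersection of very ample divisors moves with the divisors. On an abelian variety $A$ there is a second way of making a curve positive: start from a curve $C\subset A$ and take its preimage $D_k$ under multiplication by $k$. As $k$ grows, $D_k$ sees all sections of any fixed ample symmetric line bundle and acquires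 no new ones. On the other hand $D_k\to C$ is \'etale, so the normal bundle of $D_k$ is pulled back from $C$, and its sections are controlled by the twists of one fixed bundle by torsion line bundles. For suitable $C$ and $k$ only the translations of $A$ survive, and these disappear on a quotient $X=A/\langle\sigma\rangle$.

Section~\ref{sec:easy} treats the infinitesimal criterion for rigidity and the cases where the expected answer holds. Section~\ref{sec:criterion} states the criterion for a triple $(C,A,\sigma)$ to produce rigid curves (Theorem~\ref{thm:criterion}) and tests the idea on abelian surfaces. The three demands above are met in Sections~\ref{sec:inside}, \ref{sec:restriction} and \ref{sec:proof}. Section~\ref{sec:fermat} constructs a triple from a Fermat curve and completes the proof of Theorem~\ref{thm:main}.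

\section{Normal vector fields and the classical cases}\label{sec:easy}

Let $C\subset\mathbb P^r=\mathbb P(E)$ (lines in the vector space $E$) be a curve of degree $d$ and genus $g$, with normal bundle $N_C=N_{C/\mathbb P^r}$. We use three standard facts. The Zariski tangent space of $\mathrm{Hilb}$ at $[C]$ is $H^0(N_C)$. The dimension of $\mathrm{Hilb}$ at $[C]$ is at least $\chi(N_C)=h^0(N_C)-h^1(N_C)$. The differential at the identity of the orbit map $\mathrm{PGL}(r+1)\to\mathrm{Hilb}$, $h\mapsto[h(C)]$, is the natural map $H^0(T_{\mathbb P^r})\to H^0(N_C)$.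

\begin{lemma}\label{lem:infinitesimal}
If $H^0(T_{\mathbb P^r})\to H^0(N_C)$ is surjective, then $C$ is rigid.
\end{lemma}

\begin{proof}
The orbit $O$ of $[C]$, with its reduced structure, is irreducible, locally closed and smooth. In characteristic $0$ the map $\mathrm{PGL}(r+1)\to O$ is smooth, by generic smoothness and homogeneity, so $\dim O$ is the rank of the differential of the orbit map. Hence
\[
\dim O=\dim T_{[C]}\mathrm{Hilb}\ \ge\ \dim_{[C]}\mathrm{Hilb}\ \ge\ \dim O .
\]
So $\mathrm{Hilb}$ is smooth at $[C]$, and exactly one irreducible component $H$ passes through $[C]$, of dimension $\dim O$. The orbit lies in $H$ and is locally closed of full dimension, hence open in $H$. Removing from $O$ the other components of $\mathrm{Hilb}$ leaves an open neighborhood of $[C]$ contained in $O$.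
\end{proof}

The normal bundle sequence and the Euler sequence,
\begin{equation}\label{eq:two-sequences}
0\to T_C\to T_{\mathbb P^r}|_C\to N_C\to0,\qquad 0\to\mathcal O_C\to E\otimes\mathcal O_C(1)\to T_{\mathbb P^r}|_C\to0,
\end{equation}
show the three ways in which a section of $N_C$ can fail to come from a vector field on $\mathbb P^r$. It may have nonzero image in $H^1(T_C)$: the abstract curve moves. If not, it lifts to $H^0(T_{\mathbb P^r}|_C)$, and the lift may have nonzero image in $H^1(\mathcal O_C)$: the line bundle moves. If not, it lifts to $E\otimes H^0(\mathcal O_C(1))$, which is larger than $E\otimes E^*$ unless $C$ is \emph{linearly normal}, meaning that $E^*=H^0(\mathcal O_{\mathbb P^r}(1))\to H^0(\mathcal O_C(1))$ is bijective: the linear system moves. The proof of Theorem~\ref{thm:criterion} will follow the same three steps, with an abelian variety in place of $C$.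

\begin{example}\label{ex:rnc}
A rational normal curve has $H^1(T_C)=0$, $H^1(\mathcal O_C)=0$ and is linearly normal. So every section of $N_C$ comes from $E\otimes E^*$, which surjects onto $H^0(T_{\mathbb P^r})$, and $C$ is rigid by Lemma~\ref{lem:infinitesimal}.
\end{example}

The next proposition is not needed for Theorem~\ref{thm:main}. It tells us where a counterexample has to be sought: in $\mathbb P^r$ with $r\ge4$, among linearly normal curves whose genus is large compared with the degree.

\begin{proposition}\label{prop:constraints}
Let $C\subset\mathbb P^r$ be a rigid curve of degree $d$ and genus $g$. Then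
\begin{equation}\label{eq:inequality}
(r+1)d-(r-3)(g-1)\le r^2+2r .
\end{equation}
If $r\le3$ or $g\le1$, then $C$ is a rational normal curve. If $g\ge2$, then $r\ge4$ and $C$ is linearly normal.
\end{proposition}

\begin{proof}
By \eqref{eq:two-sequences}, $N_C$ has rank $r-1$ and degree $(r+1)d+2g-2$, so $\chi(N_C)=(r+1)d-(r-3)(g-1)$. Near the point of a rigid curve $\mathrm{Hilb}$ is a single orbit, so $\chi(N_C)\le\dim_{[C]}\mathrm{Hilb}\le\dim\mathrm{PGL}(r+1)=r^2+2r$. This is \eqref{eq:inequality}. Put $L=\mathcal O_C(1)$; nondegeneracy gives $h^0(L)\ge r+1$.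

\emph{Genus $0$.} Here $d+1=h^0(L)\ge r+1$, and \eqref{eq:inequality} reads $(r+1)(d-r)\le3$. If $d>r$, then $r=2$ and $d=3$, which is impossible because a smooth plane cubic has genus $1$. So $d=r$, and $C$ is embedded by the complete system $|\mathcal O_{\mathbb P^1}(r)|$; it is a rational normal curve.

\emph{Genus $1$.} Now \eqref{eq:inequality} reads $(r+1)d\le r^2+2r<(r+1)^2$, so $d\le r$, whereas $d=h^0(L)\ge r+1$. There is no rigid curve of genus $1$.

\emph{The cases $r=2,3$.} For $r=3$ we get $4d\le15$, so $d\le3$ and $h^0(L)\ge4$. Subtracting two points from $L$ gives a line bundle of degree at most $1$ with at least two sections, so $g=0$, and the first case applies. For $r=2$ we get $3d+g-1\le8$ with $g=\binom{d-1}2$. The left side is at least $9$ for $d\ge3$, so $C$ is a conic.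

\emph{Genus $g\ge2$.} The previous case gives $r\ge4$. Let $e_0\colon C\to\mathbb P^r$ be the given embedding, defined by a basis of a subspace $V_0\subset H^0(L)$ of dimension $r+1$, and suppose $V_0\neq H^0(L)$. Then $\mathrm{Gr}=\mathrm{Gr}(r+1,H^0(L))$ is irreducible of positive dimension. A subspace $V\in\mathrm{Gr}$ is base point free and defines an embedding if and only if $V\to H^0(L|_z)$ is onto for every subscheme $z\subset C$ of length $2$. The pairs $(V,z)$ where this fails form a closed subset of the product of $\mathrm{Gr}$ with the projective variety parametrizing the $z$, so the good $V$ form an open set $\mathrm{Gr}^\circ\ni V_0$. Let $\mathcal B\to\mathrm{Gr}^\circ$ be the bundle of bases. Each point of $\mathcal B$ is an embedding $e\colon C\to\mathbb P^r$, and $e\mapsto[e(C)]$ is a morphism $\mathcal B\to\mathrm{Hilb}$. The preimage $\mathcal B'$ of the neighborhood in Definition~\ref{def:rigid} is open and contains $e_0$, so its image in $\mathrm{Gr}^\circ$ is open and nonempty, hence infinite. But if $e\in\mathcal B'$ lies over $V$, then $e(C)=h(e_0(C))$ with $h\in\mathrm{PGL}(r+1)$,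 and $\varphi=e_0^{-1}h^{-1}e$ is an automorphism of $C$ with $e=he_0\varphi$. Pulling back $\mathcal O(1)$ and its sections gives an isomorphism $\varphi^*L\cong L$ that carries $\varphi^*V_0$ to $V$. This isomorphism is unique up to a scalar and $\mathrm{Aut}(C)$ is finite, so only finitely many $V$ arise, a contradiction.
\end{proof}

\section{Curves in a quotient of an abelian variety}\label{sec:criterion}

\subsection{The criterion}

For an abelian variety $A$ we denote by $[k]$ the multiplication by $k$.

\begin{theorem}\label{thm:criterion}
Let $C$ be a smooth projective curve of genus $g\ge2$, $A$ an abelian variety of dimension $n\ge3$, $\ell$ a prime, and $\sigma$ an automorphism of $C$ of order $\ell$ such that $\langle\sigma\rangle$ acts freely on $C$. Suppose given a group automorphism of $A$ of order $\ell$, also denoted $\sigma$, and a $\sigma$-equivariant closed embedding $a\colon C\hookrightarrow A$ such that: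
\begin{itemize}
\item[(a)] $a_*\colon H_1(C,\mathbb Z)\to H_1(A,\mathbb Z)$ is surjective;
\item[(b)] $H^0(A,\Omega^1_A)^\sigma=0$;
\item[(c)] the multiplication map $W\otimes U\to H^0(C,\omega_C^{2})$ is surjective, where $W=a^*H^0(A,\Omega^1_A)\subset H^0(\omega_C)$ and $U\subset H^0(\omega_C)$ is the annihilator of $a^*H^1(A,\mathcal O_A)\subset H^1(C,\mathcal O_C)$ under Serre duality.
\end{itemize}
Let $X=A/\langle\sigma\rangle$, a normal projective variety, let $\iota$ be the involution of $X$ induced by $-1_A$, let $\mathcal M$ be very ample on $X$, and embed $X\subset\mathbb P^r$ by the complete linear system of the very ample line bundle $\mathcal L=\mathcal M\otimes\iota^*\mathcal M$. For $k\ge1$ put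
\[
D_k=[k]^{-1}(a(C))\subset A,\qquad Y_k=D_k/\langle\sigma\rangle\subset X\subset\mathbb P^r .
\]
Then there are integers $k_0,m$ such that for all $k\ge k_0$ with $\gcd(k,m)=1$, the curve $Y_k\subset\mathbb P^r$ is smooth, irreducible and nondegenerate with $2g(Y_k)-2=k^{2n}(2g-2)/\ell>0$, the map $H^0(T_{\mathbb P^r})\to H^0(N_{Y_k/\mathbb P^r})$ is surjective, and $Y_k$ is rigid.
\end{theorem}

We identify $C$ with $a(C)$, write $q\colon A\to X$ for the quotient map and $f_k\colon D_k\to C$ for the restriction of $[k]$:
\[
\begin{array}{ccccccc}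
C&\xleftarrow{\ f_k\ }&D_k&\xrightarrow{\ q\ }&Y_k&&\\
\cap&&\cap&&\cap&&\\
A&\xleftarrow{\ [k]\ }&A&\xrightarrow{\ q\ }&X&\subset&\mathbb P^r .
\end{array}
\]
Hypothesis (a) makes $D_k$ connected and drives the restriction theorem of Section~\ref{sec:restriction}. Hypothesis (b) removes the translations of $A$ and the deformations of line bundles on $A$. Hypothesis (c) says, in the dual form of Lemma~\ref{lem:pair}, that $C$ and $A$ cannot deform together. Freeness of the action on $C$ keeps $Y_k$ away from the points where $q$ is not \'etale, and $\mathcal L$ is chosen so that $q^*\mathcal L$ is symmetric.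

\subsection{The case of an abelian surface}\label{sub:surface}

When $\dim A=2$ the curves $D_k$ are divisors, and one sees by hand both why the construction is promising and what has to be arranged. Let $C$ be a smooth curve of genus $g\ge2$ on an abelian surface $A$. Then $C$ is ample: $C^2=2g-2>0$ by adjunction; every irreducible curve $C'\subset A$ has $C'^2\ge0$, because it is algebraically equivalent to a translate different from itself; and then $C\cdot C'>0$ by the Hodge index theorem. Since $[k]^*$ acts on $H^2(A,\mathbb Z)=\bigwedge^2H^1(A,\mathbb Z)$ as $k^2$, the divisor $D_k$ is numerically equivalent to $k^2C$. So for a fixed line bundle $M$ the bundle $M^{-1}(D_k)$ is ample for $k\gg0$, its higher cohomology vanishes, and by Serre duality $H^0$ and $H^1$ of $M(-D_k)$ vanish. The sequence $0\to M(-D_k)\to M\to M|_{D_k}\to0$ gives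
\[
H^0(A,M)\cong H^0(D_k,M|_{D_k})\qquad(k\gg0).
\]
This is the positivity we want, and Proposition~\ref{prop:restriction} shows that it persists in higher dimension, where $D_k$ is no longer a divisor.

What fails on a surface is rigidity inside $A$: the normal bundle of $D_k$ is its canonical bundle, and the number of its sections grows with $k$. The numerics improve with the codimension. If $\dim A=n$, then $N_{C/A}$ has rank $n-1$ and degree $2g-2$, so for a line bundle $\alpha$ of degree $0$
\[
\chi(N_{C/A}\otimes\alpha)=(3-n)(g-1).
\]
This is positive for $n=2$, but for $n\ge3$ it leaves room for $H^0(N_{C/A}\otimes\alpha)=0$, which is what Lemma~\ref{lem:torsion} provides for the relevant torsion bundles.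

\subsection{Standard facts}\label{sub:facts}

Let $\hat A=\mathrm{Pic}^0(A)$ be the dual abelian variety, $\mathcal P$ the Poincar\'e bundle on $A\times\hat A$, and $V=T_0A=H^0(A,\Omega^1_A)^*$, so that $T_A=V\otimes\mathcal O_A$.
\begin{itemize}
\item[(F1)] There are natural isomorphisms $\hat A\cong\mathrm{Hom}(H_1(A,\mathbb Z),U(1))$ and $\mathrm{Pic}^0(C)\cong\mathrm{Hom}(H_1(C,\mathbb Z),U(1))$. We have $\mathcal P|_{A\times\{\alpha\}}\cong\alpha$ and $T_0\hat A=H^1(A,\mathcal O_A)$: if $\theta$ is represented by a \v{C}ech cocycle $(\theta_{ij})$, the restriction of $\mathcal P$ to the tangent vector $A\times\operatorname{Spec}\mathbb C[\varepsilon]$ has transition functions $1+\varepsilon\theta_{ij}$.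
\item[(F2)] The map $[k]$ is finite \'etale of degree $k^{2n}$. It acts as $k$ on $V$, on $H_1(A,\mathbb Z)$ and on $H^1(A,\mathcal O_A)$. Moreover $[k]_*\mathcal O_A=\bigoplus_{\alpha\in\hat A[k]}\alpha$, the sum over the $k$-torsion points of $\hat A$, and $([k]\times1)^*\mathcal P\cong(1\times[k])^*\mathcal P$.
\item[(F3)] If $M$ is ample on $A$, then $H^i(A,M)=0$ for $i>0$, and $\phi_M\colon A\to\hat A$, $x\mapsto t_x^*M\otimes M^{-1}$, is an isogeny ($t_x$ is translation by $x$). If $M$ is \emph{symmetric}, that is $(-1)^*M\cong M$, then $[k]^*M\cong M^{k^2}$.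
\item[(F4)] If $f\colon Z'\to Z$ is finite, \'etale and surjective, the trace splits $\mathcal O_Z\to f_*\mathcal O_{Z'}$, so $f^*\colon H^i(Z,\mathcal G)\to H^i(Z',f^*\mathcal G)$ is injective for coherent $\mathcal G$. If $f\colon Z'\to Z$ is the quotient by a finite group $\Gamma$ and $\mathcal G$ is locally free on $Z$, then $H^0(Z,\mathcal G)=H^0(Z',f^*\mathcal G)^\Gamma$. Taking $\Gamma$-invariants is exact.
\end{itemize}

\subsection{First consequences of the hypotheses}\label{sub:first}

From now until the end of Section~\ref{sec:proof} the hypotheses of Theorem~\ref{thm:criterion} are in force.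

By (a) and (F1), $a^*\colon\hat A\to\mathrm{Pic}^0(C)$ is injective. Also $a^*$ is injective on $H^1(-,\mathbb C)$, hence on its Hodge pieces $H^0(\Omega^1)$ and $H^1(\mathcal O)$. So $V=W^*$, $\dim W=n$ and $\dim U=g-n$. The map $f_k$ is the pullback of the covering $[k]$, so it is \'etale of degree $k^{2n}$ and $D_k$ is smooth; it is connected because $\pi_1(C)$ surjects onto the deck group $H_1(A,\mathbb Z)/kH_1(A,\mathbb Z)$.

By (b), dualizing and conjugating,
\begin{equation}\label{eq:no-invariants}
V^\sigma=0,\qquad H^1(A,\mathcal O_A)^\sigma=0 .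
\end{equation}
Since $\ell$ is prime, each $\sigma^i\ne1$ generates $\langle\sigma\rangle$, so $\sigma^i-1$ is invertible on $V$ and is an isogeny of $A$. Its kernel is finite. Hence the set $\Sigma\subset A$ of points with nontrivial stabilizer is finite. As $[k]$ commutes with $\sigma$, the curve $D_k$ is $\sigma$-stable, and if $\sigma^i\neq1$ fixed $x\in D_k$, it would fix $kx\in C$. Therefore
\begin{equation}\label{eq:avoid}
D_k\cap\Sigma=\emptyset\qquad\text{for all }k\ge1 .
\end{equation}

\begin{remark}\label{rem:why-quotient}
The quotient cannot be omitted. Embed $A$ itself in a projective space by a very ample $M$ and let $D=D_k$. If the translate $D+x$ is projectively equivalent to $D$, then $t_x^*M|_D\cong\varphi^*(M|_D)$ for some $\varphi$ in the finite group $\mathrm{Aut}(D)$. The homomorphism $x\mapsto(t_x^*M\otimes M^{-1})|_D$ has finite kernel: $\phi_M$ is an isogeny, and $\hat A\to\mathrm{Pic}^0(D)$ has injective differential, because $k\theta|_D=f_k^*a^*\theta\ne0$ for $\theta\neq0$ by (F2) and (F4). So only finitely many translates are equivalent to $D$, and translation deforms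 $D$ nontrivially.
\end{remark}

\begin{remark}\label{rem:count}
Hypothesis (c) requires $n(g-n)\ge3g-3$. This excludes $A=J(C)$, where $U=0$. It also forces $n\ge4$ and $g-n\ge 4$, since $j(g-j)<3g-3$ for $0\le j\le3$. So $A$ has to be a quotient of the Jacobian that is neither too small nor too large.
\end{remark}

\section{Deformations of $D_k$ inside $A$}\label{sec:inside}

We first translate hypothesis (c). Consider the sequence
\begin{equation}\label{eq:normalC}
0\to T_C\to V\otimes\mathcal O_C\to N_{C/A}\to0 .
\end{equation}
Composing $T_C\to V\otimes\mathcal O_C$ with $w\in W=V^*$ gives the contraction with the form $w$. So the induced map $H^1(T_C)\to V\otimes H^1(\mathcal O_C)=\mathrm{Hom}(W,H^1(\mathcal O_C))$ sends $\xi$ to $(w\mapsto\xi\cup w)$. A class $\kappa\in H^1(A,T_A)=V\otimes H^1(A,\mathcal O_A)$ is a first-order deformation of $A$, and its image in $H^1(N_{C/A})$ is the obstruction to deforming $C$ along with it. We use this interpretation only as a guide; parts (ii) and (iv) of the next lemma say that neither $C$ nor $D_k$ survives in any direction.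

\begin{lemma}\label{lem:pair}
\begin{itemize}
\item[(i)] If $\xi\in H^1(T_C)$ and $\xi\cup w\in a^*H^1(A,\mathcal O_A)$ for all $w\in W$, then $\xi=0$.
\item[(ii)] The natural map $V\otimes H^1(A,\mathcal O_A)\to H^1(C,N_{C/A})$ is injective.
\item[(iii)] The natural map $V\to H^0(C,N_{C/A})$ is an isomorphism.
\item[(iv)] For every $k\ge1$, the differential of $[k]$ induces an isomorphism $N_{D_k/A}\cong f_k^*N_{C/A}$, and the natural map $V\otimes H^1(A,\mathcal O_A)\to H^1(D_k,N_{D_k/A})$ is injective.
\end{itemize}
\end{lemma}

\begin{proof}
(i) For $w\in W$ and $u\in U$ we have $\langle\xi,wu\rangle=\langle\xi\cup w,u\rangle=0$ by the definition of $U$. By (c) the products $wu$ span $H^0(\omega_C^2)=H^1(T_C)^*$, so $\xi=0$.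

(ii) Suppose $\kappa$ maps to $0$. By \eqref{eq:normalC}, $\kappa|_C\in\mathrm{Hom}(W,H^1(\mathcal O_C))$ is $w\mapsto\xi\cup w$ for some $\xi$. The values of $\kappa|_C$ lie in $a^*H^1(A,\mathcal O_A)$, so $\xi=0$ by (i). Thus $\kappa|_C=0$, and $\kappa=0$ because $a^*$ is injective on $H^1(\mathcal O)$.

(iii) In the cohomology sequence of \eqref{eq:normalC}, $H^0(T_C)=0$ since $g\ge2$, and $H^1(T_C)\to V\otimes H^1(\mathcal O_C)$ is injective by (i).

(iv) Write $D=D_k$, $f=f_k$, and let $\nu_C\colon V\otimes\mathcal O_C\to N_{C/A}$ and $\nu_D\colon V\otimes\mathcal O_D\to N_{D/A}$ be the projections. The differential $d[k]\colon T_A\to[k]^*T_A$ is multiplication by $k$ on $V\otimes\mathcal O_A$ and carries $T_D$ onto $f^*T_C$. So it induces $N_{D/A}\cong f^*N_{C/A}$, and under this isomorphism $\nu_D=k\cdot f^*\nu_C$. For $\kappa\in V\otimes H^1(A,\mathcal O_A)$, (F2) gives $f^*(\kappa|_C)=k\,\kappa|_D$, where $f^*$ acts on the second factor. Therefore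
\[
f^*\bigl(\nu_C(\kappa|_C)\bigr)=(f^*\nu_C)(k\,\kappa|_D)=\nu_D(\kappa|_D).
\]
If the right side vanishes, then $\nu_C(\kappa|_C)=0$ by (F4), and $\kappa=0$ by (ii).
\end{proof}

By (iv) and (F2), sections of $N_{D_k/A}$ are sums of sections of $N_{C/A}\otimes a^*\alpha$ with $\alpha\in\hat A[k]$. The term $\alpha=0$ contributes the translations $V$, and we need all other terms to vanish. The difficulty is that as $k$ varies, the torsion points fill out a dense subset of $\hat A$, and some of them may well lie in the locus where sections exist. Two facts keep them under control: near $0$ that locus is just the point $0$, and the torsion points on a closed subvariety are distributed in a very restricted way.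

\begin{lemma}\label{lem:torsion}
There is an integer $m\ge1$ such that $H^0(C,N_{C/A}\otimes a^*\alpha)=0$ whenever $\gcd(k,m)=1$ and $0\ne\alpha\in\hat A[k]$.
\end{lemma}

\begin{proof}
Let $Z=\{\alpha\in\hat A: H^0(N_{C/A}\otimes a^*\alpha)\ne0\}$. It is closed, by semicontinuity applied to the bundle $\mathrm{pr}_1^*N_{C/A}\otimes(a\times1)^*\mathcal P$ on $C\times\hat A$, and it contains $0$.

\emph{The point $0$ is isolated in $Z$.} A first-order computation suffices, once we allow for a branch of $Z$ through $0$ that may be singular. Suppose $Z$ contains an irreducible curve through $0$. Let $R$ be the local ring of its normalization at a point over $0$, a discrete valuation ring with parameter $t$, and let $\mathfrak m$ be the maximal ideal of $\mathcal O_{\hat A,0}$. The map $\operatorname{Spec}R\to\hat A$ is not constant, so there is $e\ge1$ such that $\mathfrak m$ maps into $(t^e)$ but not into $(t^{e+1})$. In $R_e=R/(t^{e+1})$ the image of $\mathfrak m^2$ is zero, as $2e\ge e+1$, and we obtain a nonzero linear form $\mathfrak m/\mathfrak m^2\to(t^e)/(t^{e+1})=\mathbb C$. This is a tangent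 vector $0\ne\theta\in H^1(A,\mathcal O_A)$, and $\operatorname{Spec}R_e\to\hat A$ factors through it via $\varepsilon\mapsto t^e$. By (F1) the line bundle induced by $\mathcal P$ on $C\times\operatorname{Spec}R_e$ has transition functions $1+t^e\theta_{ij}$, where $(\theta_{ij})$ represents $a^*\theta$.

Let $\mathcal N$ be the pullback of $\mathrm{pr}_1^*N_{C/A}\otimes(a\times1)^*\mathcal P$ to $C\times\operatorname{Spec}R$ and let $H=H^0(\mathcal N)$. This is a finitely generated torsion-free $R$-module, and it is nonzero, by flat base change, because the generic point of $\operatorname{Spec}R$ maps into $Z$. So $H/tH\neq0$. The sequence $0\to\mathcal N\xrightarrow{t}\mathcal N\to N_{C/A}\to0$ shows that $H/tH$ injects into $H^0(N_{C/A})=V$. Hence some $0\ne v\in V$ extends to a section of $\mathcal N$, and in particular to a section modulo $t^{e+1}$. Such a section is given by $v_i=v+tv_i^{(1)}+\dots+t^ev_i^{(e)}$, with local sections $v_i^{(j)}$ of $N_{C/A}$, subject to $v_i=(1+t^e\theta_{ij})v_j$. The coefficient of $t^e$ gives $v_i^{(e)}-v_j^{(e)}=\theta_{ij}v$. So the image of $v\otimes\theta\neq0$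 in $H^1(N_{C/A})$ is zero, contradicting Lemma~\ref{lem:pair}(ii).

\emph{Torsion points.} Raynaud's theorem \cite{Raynaud} (Manin--Mumford) states that the Zariski closure of the set of torsion points of $\hat A$ lying in a closed subset $Z$ is a finite union of cosets $\tau_i+B_i\subset Z$, with $\tau_i$ torsion and $B_i$ an abelian subvariety. A coset containing $0$ equals $B_i$, which is connected and contained in $Z$, so it is $\{0\}$. For each of the other cosets, $\tau_i$ has finite order $m_i>1$ in $\hat A/B_i$. Let $m$ be the product of these $m_i$ (with $m=1$ if there are none). If $0\ne\alpha\in Z$ and $k\alpha=0$, then $\alpha$ lies in a coset $\tau_i+B_i$ of the second kind, so $k\tau_i\in B_i$, so $m_i\mid k$ and $\gcd(k,m)>1$.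
\end{proof}

\begin{corollary}\label{cor:inside}
If $\gcd(k,m)=1$, then $H^0(D_k,N_{D_k/A})^\sigma=0$.
\end{corollary}

\begin{proof}
We have $f_{k*}\mathcal O_{D_k}=a^*[k]_*\mathcal O_A=\bigoplus_{\alpha\in\hat A[k]}a^*\alpha$. By the projection formula, Lemma~\ref{lem:pair}(iii), (iv) and Lemma~\ref{lem:torsion},
\[
h^0(N_{D_k/A})=\sum_{\alpha\in\hat A[k]}h^0(N_{C/A}\otimes a^*\alpha)=n .
\]
The $\sigma$-equivariant map $V=H^0(A,T_A)\to H^0(N_{D_k/A})$ is injective, because $D_k$ is connected of genus $\ge2$ and so $H^0(T_{D_k})=0$. Hence it is an isomorphism, and $V^\sigma=0$ by \eqref{eq:no-invariants}.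
\end{proof}

\section{The restriction theorem}\label{sec:restriction}

Of the hypotheses (a)--(c), the following proposition uses only (a).

\begin{proposition}\label{prop:restriction}
Let $M$ be a symmetric ample line bundle on $A$. There is $k_0(M)$ such that $H^0(A,M)\to H^0(D_k,M|_{D_k})$ is an isomorphism for all $k\ge k_0(M)$.
\end{proposition}

The difficulty is that the bundle is fixed while the curve varies, so that Serre vanishing does not apply directly. The Fourier--Mukai transform exchanges the roles: it turns the problem into one about two fixed sheaves on $\hat A$, determined by $C$, twisted by vector bundles that become more positive as $k$ grows.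

Let $D^b$ denote the bounded derived category of coherent sheaves, and let
\[
\Phi\colon D^b(A)\to D^b(\hat A),\qquad \Phi(Q)=R\mathrm{pr}_{2*}(\mathrm{pr}_1^*Q\otimes\mathcal P),
\]
with cohomology sheaves $R^i\Phi(Q)$. We recall from \cite{Mukai}: $\Phi$ is an equivalence; $\Phi(\mathcal O_A)=\mathbb C_0[-n]$, where $\mathbb C_0$ is the skyscraper sheaf of length one at $0\in\hat A$; and for $M$ ample, $\Phi(M)=\hat M$ is a vector bundle with
\begin{equation}\label{eq:mukai}
\phi_M^*\hat M\cong H^0(A,M)\otimes M^{-1}.
\end{equation}
Moreover $\Phi([k]_*Q)=[k]^*\Phi(Q)$. Indeed, by flat base change, the projection formula and (F2),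
\[
\Phi([k]_*Q)=R\mathrm{pr}_{2*}\bigl(\mathrm{pr}_1^*Q\otimes([k]\times1)^*\mathcal P\bigr)=R\mathrm{pr}_{2*}(1\times[k])^*\bigl(\mathrm{pr}_1^*Q\otimes\mathcal P\bigr)=[k]^*\Phi(Q).
\]

\begin{proof}[Proof of Proposition~\ref{prop:restriction}]
\emph{Step 1: dualize.} For $Q\in D^b(A)$ put $Q^\vee=R\mathcal Hom(Q,\mathcal O_A)$. Since $\omega_A$ is trivial, Serre duality reads $H^i(A,Q)^*\cong H^{n-i}(A,Q^\vee)$, naturally in $Q$. For the smooth curve $C$, of codimension $n-1$, we have $\mathcal O_C^\vee=\det N_{C/A}[1-n]=\omega_C[1-n]$. The dual of $\mathcal O_A\to\mathcal O_C$ is thus a morphism $\omega_C[1-n]\to\mathcal O_A$, or after a shift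
\[
\tau\colon\omega_C\to\mathcal O_A[n-1].
\]
The restriction map of the proposition is $H^0$ of $M\otimes[k]^*(\mathcal O_A\to\mathcal O_C)$, and $(-)^\vee$ commutes with the flat pullback $[k]^*$. So the restriction map is dual to the map induced by $[k]^*\tau$,
\begin{equation}\label{eq:dual-map}
H^1(A,M^{-1}\otimes[k]^*\omega_C)\to H^1(A,M^{-1}\otimes[k]^*\mathcal O_A[n-1]).
\end{equation}

\emph{Step 2: transform.} Since $[k]$ is finite \'etale, the right adjoint $[k]^!$ of $[k]_*$ is $[k]^*$. Put $\mathcal V_k=[k]^*\hat M^\vee$, a vector bundle on $\hat A$. Naturally in $Q$,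
\[
H^1(A,M^{-1}\otimes[k]^*Q)=\mathrm{Hom}([k]_*M,Q[1])=\mathrm{Hom}([k]^*\hat M,\Phi(Q)[1])=H^1(\hat A,\mathcal V_k\otimes\Phi(Q)).
\]
So \eqref{eq:dual-map} is the map induced by $\Phi(\tau)\colon\Phi(\omega_C)\to\mathbb C_0[-1]$ on $H^1(\hat A,\mathcal V_k\otimes-)$.

\emph{Step 3: Serre vanishing.} Let $\mathcal G$ be a coherent sheaf on $\hat A$ and $i>0$. By (F4), $H^i(\hat A,\mathcal V_k\otimes\mathcal G)$ injects into $H^i(A,\phi_M^*\mathcal V_k\otimes\phi_M^*\mathcal G)$. Since $\phi_M$ commutes with $[k]$, \eqref{eq:mukai} and the symmetry of $M$ give $\phi_M^*\mathcal V_k\cong H^0(M)^*\otimes M^{k^2}$. So $H^i(\hat A,\mathcal V_k\otimes\mathcal G)=0$ for $k\gg0$.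

The object $\Phi(\omega_C)$ is the derived direct image of a line bundle under $C\times\hat A\to\hat A$, so it has cohomology sheaves $R^0$ and $R^1$ in degrees $0$ and $1$ only. The triangle $R^0\to\Phi(\omega_C)\to R^1[-1]$ gives the exact sequence
\[
H^1(\mathcal V_k\otimes R^0)\to H^1(\mathcal V_k\otimes\Phi(\omega_C))\to H^0(\mathcal V_k\otimes R^1)\to H^2(\mathcal V_k\otimes R^0),
\]
whose outer terms vanish for $k\gg0$. The morphism $\Phi(\tau)$ has target concentrated in degree $1$, so it factors through $R^1[-1]$. For $k\gg0$ the map \eqref{eq:dual-map} is therefore $H^0(\mathcal V_k\otimes R^1)\to H^0(\mathcal V_k\otimes\mathbb C_0)$, and it suffices to show that the map of sheaves $R^1\Phi(\tau)\colon R^1\to\mathbb C_0$ is an isomorphism.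

\emph{Step 4: $R^1\cong\mathbb C_0$.} As the top direct image for a flat family of curves, $R^1$ commutes with every base change. Its fiber at $\alpha$ is $H^1(C,\omega_C\otimes a^*\alpha)=H^0(C,a^*\alpha^{-1})^*$. This is nonzero only if $a^*\alpha$ is trivial, that is, by (a), only if $\alpha=0$; there it is one-dimensional. By Nakayama's lemma $R^1\cong\mathcal O_{\hat A,0}/I$ with $I\subset\mathfrak m$. Suppose $I\ne\mathfrak m$. Then $I+\mathfrak m^2\neq\mathfrak m$, again by Nakayama, so $I+\mathfrak m^2$ lies in an ideal $J\subset \mathfrak m$ with $\mathcal O_{\hat A,0}/J\cong\mathbb C[\varepsilon]$. This ideal defines a tangent vector $0\ne\theta\in H^1(A,\mathcal O_A)$, and $R^1\otimes\mathbb C[\varepsilon]=\mathcal O_{\hat A,0}/J$ has length $2$. By base change this module is $H^1(\omega_C\otimes\mathcal P_\theta)$, where $\mathcal P_\theta$ is the line bundle on $C\times\operatorname{Spec}\mathbb C[\varepsilon]$ with transition functions $1+\varepsilon\theta_{ij}$. In the cohomology sequence of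
\[
0\to\omega_C\xrightarrow{\ \varepsilon\ }\omega_C\otimes\mathcal P_\theta\to\omega_C\to0
\]
the connecting map $H^0(\omega_C)\to H^1(\omega_C)=\mathbb C$ is the Serre pairing with $a^*\theta$. By (a), $a^*\theta\ne0$, so this map is onto and $H^1(\omega_C\otimes\mathcal P_\theta)\cong H^1(\omega_C)$ has length $1$. This contradiction shows $I=\mathfrak m$.

\emph{Step 5: the map is nonzero.} Let $i_0$ be the inclusion of $0$ in $\hat A$. Base change gives $Li_0^*\Phi(Q)=R\Gamma(A,Q)$, and for a complex $K$ with cohomology in degrees $\le1$ we have $H^1(Li_0^*K)=i_0^*H^1(K)$. So on fibers at $0$ the map $R^1\Phi(\tau)$ is $H^1(\tau)\colon H^1(C,\omega_C)\to H^n(A,\mathcal O_A)$. By Step 1 with $M$ replaced by $\mathcal O_A$ and $k=1$, this is the dual of the isomorphism $H^0(\mathcal O_A)\to H^0(\mathcal O_C)$. Hence $R^1\Phi(\tau)\colon\mathbb C_0\to\mathbb C_0$ is an isomorphism.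
\end{proof}

We shall need the same statement for the normal sheaf of the map $A\to\mathbb P^r$, which is a vector bundle only away from $\Sigma$. Recall that a coherent sheaf $\mathcal F$ is \emph{reflexive} if $\mathcal F\to\mathcal F^{**}$ is an isomorphism; the dual of any coherent sheaf on $A$ is reflexive. Put $A^\circ=A\smallsetminus\Sigma$.

\begin{corollary}\label{cor:reflexive}
Let $\mathcal F$ be a coherent reflexive sheaf on $A$ that is locally free on $A^\circ$. Then $H^0(A,\mathcal F)=H^0(A^\circ,\mathcal F)$, and $H^0(A,\mathcal F)\to H^0(D_k,\mathcal F|_{D_k})$ is an isomorphism for $k\gg0$.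
\end{corollary}

\begin{proof}
Let $M$ be symmetric and ample. Choose a presentation $\mathcal E_1\to\mathcal E_0\to\mathcal F^*\to0$ in which $\mathcal E_0,\mathcal E_1$ are finite direct sums of line bundles $M^{-j}$ with $j>0$. Dualizing, $0\to\mathcal F\to\mathcal E_0^*\to\mathcal E_1^*$ is exact. Sections of vector bundles on the smooth variety $A$ extend uniquely across the finite set $\Sigma$, of codimension $n\ge2$, and the first claim follows. Restrict the presentation to $D=D_k$, which preserves right exactness, and dualize on $D$. By \eqref{eq:avoid}, $\mathcal F$ is locally free near $D$, so $(\mathcal F^*|_D)^*=\mathcal F|_D$ and $0\to\mathcal F|_D\to\mathcal E_0^*|_D\to\mathcal E_1^*|_D$ is exact. By Proposition~\ref{prop:restriction}, applied to the finitely many $M^j$ that occur, $H^0(A,\mathcal E_i^*)\to H^0(D,\mathcal E_i^*|_D)$ is bijective for $i=0,1$ and $k\gg0$. Then the kernels of $H^0(\mathcal E_0^*)\to H^0(\mathcal E_1^*)$ on $A$ and on $D$ agree.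
\end{proof}

\section{Proof of the criterion}\label{sec:proof}

\subsection*{Setup}
Let $L=q^*\mathcal L=q^*\mathcal M\otimes(-1)^*q^*\mathcal M$. It is symmetric, and ample because $q$ is finite. Put $E=H^0(X,\mathcal L)^*$, so that $X\subset\mathbb P^r=\mathbb P(E)$ and $E^*=H^0(A,L)^\sigma$ by (F4). Let $\psi\colon A\to X\subset\mathbb P^r$ be the composite. On $A^\circ$ the map $q$ is \'etale, so $d\psi$ is injective at every point and there is an exact sequence of vector bundles
\begin{equation}\label{eq:Npsi}
0\to T_{A^\circ}\to\psi^*T_{\mathbb P^r}|_{A^\circ}\to N_\psi\to0 ;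
\end{equation}
here $N_\psi$ is the pullback of the normal bundle of $q(A^\circ)$ in $\mathbb P^r$. Let $\mathcal F$ be the double dual of the cokernel of $T_A\to\psi^*T_{\mathbb P^r}$ on $A$. It is reflexive with $\mathcal F|_{A^\circ}=N_\psi$, so Corollary~\ref{cor:reflexive} applies to it.

Choose $k_0$ so that for $k\ge k_0$ Proposition~\ref{prop:restriction} holds for $L$ and Corollary~\ref{cor:reflexive} holds for $\mathcal F$, and let $m$ be as in Lemma~\ref{lem:torsion}. Fix $k\ge k_0$ with $\gcd(k,m)=1$ and write $D=D_k$, $Y=Y_k$. Since $D\subset A^\circ$ is $\sigma$-stable, $q^{-1}(q(D))=D$, and $Y=q(D)$ is a smooth connected closed curve in $q(A^\circ)$, with $D\to Y$ \'etale of degree $\ell$. Hence $\ell(2g(Y)-2)=2g(D)-2=k^{2n}(2g-2)$. If a section of $\mathcal L$ on $X$ vanishes on $Y$, its pullback to $A$ vanishes on $D$, hence is zero by Proposition~\ref{prop:restriction}. So $Y$ is nondegenerate. By Lemma~\ref{lem:infinitesimal} it remains to prove that every $s\in H^0(Y,N_{Y/\mathbb P^r})$ comes from a vector field on $\mathbb P^r$.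

\subsection*{Step 1: pass to the normal bundle of $X$}
Put $N'=q^*N_{Y/\mathbb P^r}$, so $s\in H^0(D,N')^\sigma$ by (F4). The $\sigma$-equivariant inclusions of subbundles $T_D\subset T_A|_D\subset\psi^*T_{\mathbb P^r}|_D$ have quotients $N'=\psi^*T_{\mathbb P^r}|_D/T_D$ and $N_\psi|_D=\psi^*T_{\mathbb P^r}|_D/T_A|_D$. This gives an exact sequence $0\to N_{D/A}\to N'\to N_\psi|_D\to0$ and a morphism of exact sequences
\begin{equation}\label{eq:ladder}
\begin{array}{ccccccccc}
0&\to&T_D&\to&\psi^*T_{\mathbb P^r}|_D&\to&N'&\to&0\\
&&\downarrow&&\|&&\downarrow&&\\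
0&\to&T_A|_D&\to&\psi^*T_{\mathbb P^r}|_D&\to&N_\psi|_D&\to&0 .
\end{array}
\end{equation}
By Corollary~\ref{cor:inside},
\begin{equation}\label{eq:inject}
H^0(D,N')^\sigma\to H^0(D,N_\psi|_D)^\sigma\quad\text{is injective.}
\end{equation}
So $s$ is determined by its image $\bar s$, the component of the motion transverse to $X$.

\subsection*{Step 2: extend to $A^\circ$}
By Corollary~\ref{cor:reflexive}, $\bar s$ is the restriction of a unique $\tilde s\in H^0(A^\circ,N_\psi)$. Restriction is equivariant and $\bar s$ is invariant, so $\tilde s$ is $\sigma$-invariant by uniqueness.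

\subsection*{Step 3: the abelian variety does not move}
Let $\kappa\in H^1(A^\circ,T_{A^\circ})=V\otimes H^1(A^\circ,\mathcal O)$ be the image of $\tilde s$ under the connecting map of \eqref{eq:Npsi}. We want $\kappa=0$. Hypothesis (b) does not apply to $V\otimes H^1(\mathcal O)$, and the vanishing has to come from the fact that the motion carries $D$ along. First, $\kappa$ is a class on $A$: the local cohomology groups $H^i_\Sigma(A,\mathcal O_A)$ vanish for $i<n$, since $\Sigma$ is a finite set of smooth points, and in
\[
H^1_\Sigma(\mathcal O_A)\to H^1(A,\mathcal O_A)\to H^1(A^\circ,\mathcal O)\to H^2_\Sigma(\mathcal O_A)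
\]
both ends vanish because $n\ge3$. So $\kappa\in V\otimes H^1(A,\mathcal O_A)$. The restriction $\kappa|_D$ is the image of $\bar s$ under the connecting map of the lower row of \eqref{eq:ladder}, hence is the image in $H^1(T_A|_D)$ of a class in $H^1(T_D)$, namely the connecting image of $s$ in the upper row. So $\kappa|_D$ maps to zero in $H^1(D,N_{D/A})$, and $\kappa=0$ by Lemma~\ref{lem:pair}(iv).

\subsection*{Step 4: the line bundle and the linear system do not move}
Since $\kappa=0$, the section $\tilde s$ lifts to $H^0(A^\circ,\psi^*T_{\mathbb P^r})=H^0(A,\psi^*T_{\mathbb P^r})$. Averaging a lift over $\langle\sigma\rangle$ does not change its image, as $\tilde s$ is invariant, so we may take the lift in $H^0(A,\psi^*T_{\mathbb P^r})^\sigma$. The Euler sequence pulls back to a $\sigma$-equivariant sequence $0\to\mathcal O_A\to E\otimes L\to\psi^*T_{\mathbb P^r}\to0$, with trivial action on $E$. The invariants of its cohomology sequence form an exact sequence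
\[
0\to\mathbb C\to E\otimes H^0(A,L)^\sigma\to H^0(A,\psi^*T_{\mathbb P^r})^\sigma\to H^1(A,\mathcal O_A)^\sigma .
\]
The last term is zero by \eqref{eq:no-invariants}, and $H^0(A,L)^\sigma=E^*$ because $X$ is embedded by a complete system. So $H^0(A,\psi^*T_{\mathbb P^r})^\sigma=(E\otimes E^*)/\mathbb C=H^0(\mathbb P^r,T_{\mathbb P^r})$, and $\tilde s$ is the image of a vector field $\zeta$ on $\mathbb P^r$. Let $s'$ be the image of $\zeta$ in $H^0(N_{Y/\mathbb P^r})$. By \eqref{eq:ladder} its image in $H^0(D,N_\psi|_D)$ is $\tilde s|_D=\bar s$, so $s'=s$ by \eqref{eq:inject}. This proves Theorem~\ref{thm:criterion}. \qed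

\begin{remark}
The curves $Y_k$ fit Proposition~\ref{prop:constraints}. They are linearly normal, since $H^0(Y_k,\mathcal L)=H^0(D_k,L)^\sigma=H^0(A,L)^\sigma=E^*$. From $k^2\deg L|_{D_k}=\deg f_k^*(L|_C)=k^{2n}\deg L|_C$ we get $\deg Y_k=k^{2n-2}\deg(L|_C)/\ell$, while the genus grows like $k^{2n}$.
\end{remark}

\section{A Fermat curve satisfying the hypotheses}\label{sec:fermat}

By Remark~\ref{rem:count} we need a curve whose Jacobian has a quotient $A$ of intermediate size, with enough control on holomorphic forms to verify (c), and a free automorphism without invariant forms on $A$. A Fermat curve of prime degree $p$ offers this: its space of forms splits into $p-2$ rational blocks with monomial bases, so there are $2^{p-2}$ ways to choose $W$, and for large $p$ a random choice works.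

\subsection{Weights of forms}

Let $p\geq5$ be a prime, $F=x^p+y^p+z^p$, and $C=\{F=0\}\subset\mathbb P^2$, of genus $g=(p-1)(p-2)/2$; thus $2g-2=p(p-3)$. The group $G=\mu_p^3/\mu_p$ acts diagonally on $C$. Fix a primitive $p$-th root of unity $\zeta$. The character group is
\[
\hat G=\{\lambda\in\mathbb F_p^3:\lambda_1+\lambda_2+\lambda_3=0\}\cong\mathbb F_p^2,\qquad \lambda(\zeta^{a_1},\zeta^{a_2},\zeta^{a_3})=\zeta^{\lambda_1a_1+\lambda_2a_2+\lambda_3a_3}.
\]
A class has \emph{weight} $\lambda$ if pullback by each $\gamma\in G$ multiplies it by $\lambda(\gamma)$. For a line $\mathfrak l\subset\hat G$ through $0$ let $\mathfrak l^\perp\subset G$ be the subgroup on which all $\lambda\in\mathfrak l$ are trivial. It has order $p$, and a character is trivial on $\mathfrak l^\perp$ if and only if it lies in $\mathfrak l$.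

Let $\Omega$ be the residue along $C$ of $(x\,dy\wedge dz-y\,dx\wedge dz+z\,dx\wedge dy)/F$; multiplication by $\Omega$ is the adjunction isomorphism $\mathcal O_C(p-3)\cong\omega_C$. Since $H^1(\mathbb P^2,\mathcal O(j))=0$ for all $j$, sections of $\mathcal O_C(j)$ are forms of degree $j$ modulo multiples of $F$. Put
\[
\Delta=\{t\in\mathbb Z_{\ge1}^3:\textstyle\sum t_i=p\},\qquad \Delta_2=\{b\in\mathbb Z_{\ge2}^3:\textstyle\sum b_i=2p\}.
\]
Then $H^0(\omega_C)$ has the basis $\omega_t=x^{t_1-1}y^{t_2-1}z^{t_3-1}\Omega$, $t\in\Delta$. In the chart $z=1$, $\omega_t$ is a constant multiple of $x^{t_1-1}y^{t_2-p}dx$, which is multiplied by $\zeta^{(a_1-a_3)t_1+(a_2-a_3)t_2}=\zeta^{a_1t_1+a_2t_2+a_3t_3}$; so $\omega_t$ has weight $t\bmod p$. The space $H^0(\omega_C^2)$ is spanned by $\eta_b=x^{b_1-2}y^{b_2-2}z^{b_3-2}\Omega^2$, $b\in\Delta_2$, and $\omega_t\omega_u=\eta_{t+u}$. For $\rho\in\mathbb Z_{\ge2}^3$ with $\sum\rho_i=p$, multiplying $F$ by a monomial gives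
\begin{equation}\label{eq:relation}
\eta_{\rho+pe_1}+\eta_{\rho+pe_2}+\eta_{\rho+pe_3}=0,
\end{equation}
where $e_1,e_2,e_3$ is the standard basis of $\mathbb Z^3$.

The conjugate forms $\overline{\omega_t}$, of weight $-t$, form a basis of $H^{0,1}(C)=H^1(C,\mathcal O_C)$. If $\lambda\in\hat G$ has all $\lambda_i\ne0$, its representatives in $[1,p-1]$ have sum $p$ or $2p$. In the first case $\lambda$ is represented in $\Delta$ and $-\lambda$ is not, in the second case the reverse holds. So these $\lambda$ are exactly the weights of $H^1(C,\mathbb C)$, each with multiplicity one. Let $\Lambda$ be the set of the $p-2$ lines through $0$ in $\hat G$ other than the three lines $\lambda_i=0$. A nonzero point of a line in $\Lambda$ has all coordinates nonzero. For $t\in\Delta$ let $\mathfrak l(t)\in\Lambda$ be the line through $t$, and for $\mathfrak l\in\Lambda$ let $W_{\mathfrak l}$ be the span of the $\omega_t$ with $\mathfrak l(t)=\mathfrak l$. Exactly one of $\pm\lambda$ is represented in $\Delta$, so $\dim W_{\mathfrak l}=(p-1)/2$. The group $\mathfrak l^\perp$ cuts out these pieces: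
\begin{equation}\label{eq:invariants}
H^0(\omega_C)^{\mathfrak l^\perp}=W_{\mathfrak l},\qquad H^1(C,\mathbb C)^{\mathfrak l^\perp}=W_{\mathfrak l}\oplus\overline{W_{\mathfrak l}} .
\end{equation}

\begin{lemma}\label{lem:free}
For $\mathfrak l\in\Lambda$, the group $\mathfrak l^\perp$ acts freely on $C$.
\end{lemma}

\begin{proof}
A point with $xyz\ne0$ has trivial stabilizer in $G$. A point of $C$ with $x=0$ has $yz\ne0$, so its stabilizer is $\{a_2=a_3\}$; on this group $\lambda$ takes the value $\zeta^{\lambda_1(a_1-a_2)}$, so the group is $\{\lambda_1=0\}^\perp$. The same holds for $y=0$ and $z=0$ with the indices permuted. These subgroups have order $p$ and differ from $\mathfrak l^\perp$, so they meet it trivially.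
\end{proof}

\subsection{Splitting the quadratic differentials}

For $S\subset\Lambda$ put $W_S=\bigoplus_{\mathfrak l\in S}W_{\mathfrak l}$ and $U_S=\bigoplus_{\mathfrak l\in\Lambda\smallsetminus S}W_{\mathfrak l}$. Call $b\in\Delta_2$ \emph{split by $S$} if $b=t+u$ with $t,u\in\Delta$ and exactly one of $\mathfrak l(t),\mathfrak l(u)$ in $S$. Then $\eta_b$ lies in the image of $W_S\otimes U_S$.

\begin{example}\label{ex:five}
Let $p=5$, so $g=6$. Label the three lines of $\Lambda$ by $\lambda_2/\lambda_3\in\{1,2,3\}$. The six points of $\Delta$ are distributed as follows: $(3,1,1),(1,2,2)$ on line $1$; $(1,1,3),(2,2,1)$ on line $2$; $(1,3,1),(2,1,2)$ on line $3$. The point $b=(4,3,3)$ has two decompositions, $(3,1,1)+(1,2,2)$ and $(2,1,2)+(2,2,1)$. The first is useless, since both summands lie on line $1$; the second splits $b$ if $S$ contains exactly one of the lines $2,3$. So each $b$ yields a list of pairs of lines, and $S$ must separate one of them. For $p=5$ this cannot be done for all $b$: indeed $\dim W_S\otimes U_S\le2\cdot4=8<15=h^0(\omega_C^2)$.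
\end{example}

For large $p$ a typical $b$ has many decompositions, but those near the corners of $\Delta_2$ do not. For instance $b=(2p-4,2,2)$ has the single decomposition $t=u=(p-2,1,1)$ and is never split. The relations \eqref{eq:relation} let us discard such $b$: for $p\ge7$ this one is $\rho+pe_1$ with $\rho=(p-4,2,2)$. After discarding, every remaining $b$ has a number of independent chances that is linear in $p$, while the number of $b$ is quadratic in $p$.

\begin{lemma}\label{lem:split}
Let $p=211$. There is a subset $S\subset\Lambda$ such that $W_S\otimes U_S\to H^0(\omega_C^2)$ is surjective. In particular $\emptyset\ne S\ne\Lambda$.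
\end{lemma}

\begin{proof}
\emph{A smaller spanning set.} For each $\rho$ as in \eqref{eq:relation} choose an index $i(\rho)$ at which $\rho$ has a maximal coordinate, and let $Q\subset\Delta_2$ be obtained by removing all points $\rho+pe_{i(\rho)}$. A point $b\in\Delta_2$ has at most one coordinate $\ge p+2$, so it is of the form $\rho+pe_i$ in at most one way. Hence for each $\rho$ the two points $\rho+pe_i$ with $i\ne i(\rho)$ stay in $Q$, and by \eqref{eq:relation} the $\eta_b$ with $b\in Q$ span $H^0(\omega_C^2)$. It suffices to find $S$ that splits every $b\in Q$.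

\emph{Many decompositions.} Fix $b\in Q$. We claim that after renumbering the coordinates, in a way that depends on $b$, the integer $c=b_3-1$ lies in $[1,p-2]$ and there is a set $J\subset[1,p-2]$ of at least $p/3-1$ integers such that for $j\in J$ both
\[
t(j)=(p-1-j,\ j,\ 1)\qquad\text{and}\qquad u(j)=b-t(j)=(b_1-p+1+j,\ b_2-j,\ c)
\]
lie in $\Delta$. For $j\in[1,p-2]$ we have $t(j)\in\Delta$, and the coordinates of $u(j)$ sum to $p$ with $c\ge1$. So only $b_1-p+1+j\ge1$ and $b_2-j\ge1$ have to be checked. There are three cases, according to the largest coordinate of $b$.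
\begin{itemize}
\item \emph{All coordinates are $\le p-1$.} Let $b_3$ be minimal, so $b_3\le2p/3$ and $c\le p-2$. Take $J=[p-b_1,\,b_2-1]$. It lies in $[1,p-2]$ because $b_1,b_2\le p-1$, both inequalities hold by the choice of the endpoints, and $|J|=b_1+b_2-p=p-b_3\ge p/3$.
\item \emph{The largest coordinate is $b_1=p+\epsilon$ with $\epsilon\in\{0,1\}$.} Let $b_2\ge b_3$. From $b_2+b_3=p-\epsilon$ and $b_3\geq2$ we get $(p-1)/2\le b_2\le p-2$ and $c<p/2$. Take $J=[1,b_2-1]$. The first coordinate of $u(j)$ is $\epsilon+1+j\ge2$, the second is $\geq1$, and $|J|=b_2-1\ge(p-3)/2\ge p/3-1$.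
\item \emph{The largest coordinate is $b_1\ge p+2$.} Then $b=\rho+pe_1$ with $\rho$ as in \eqref{eq:relation}, and $i(\rho)\ne1$ because $b\in Q$; number the coordinates so that $i(\rho)=2$. Then $p/3\le b_2=\rho_2\le p-4$ and $c=\rho_3-1\le p-5$. Take $J=[1,b_2-1]$. The first coordinate of $u(j)$ is $\rho_1+1+j\geq4$, the second is $\ge1$, and $|J|=b_2-1\ge p/3-1$.
\end{itemize}

\emph{Disjoint pairs of lines.} In the coordinates chosen for $b$, label the lines of $\Lambda$ by $\lambda_2/\lambda_3\in\mathbb F_p\smallsetminus\{0,-1\}$. Then $\mathfrak l(t(j))=j$ and $\mathfrak l(u(j))=\gamma(j)$, where $\gamma(j)=(b_2-j)/c$. The map $\gamma\colon\mathbb F_p\to\mathbb F_p$ is affine and injective, of slope $-c^{-1}$, which is not $1$ because $c\not\equiv-1$. So $\gamma$ has at most one fixed point, and $I=\{j\in J:\gamma(j)\ne j\}$ has at least $p/3-2$ elements. For distinct $j,j'\in I$ the pairs $\{j,\gamma(j)\}$ and $\{j',\gamma(j')\}$ can meet only if $j'=\gamma(j)$ or $\gamma(j')=j$; for given $j$ this happens for at most two $j'$. Choosing elements of $I$ one at a time, and discarding after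 each choice the at most two others whose pair meets the chosen one, we obtain at least $|I|/3\ge(p-6)/9$ pairwise disjoint pairs of distinct lines.

\emph{Random choice.} Choose $S$ uniformly at random among the subsets of $\Lambda$, so that each line is included independently with probability $1/2$. Each of the disjoint pairs fails to have exactly one member in $S$ with probability $1/2$, independently. So $b$ is not split with probability at most $2^{-(p-6)/9}$. Now $|Q|\le|\Delta_2|=\binom{2p-4}2<2p^2=89042<2^{17}$ and $(p-6)/9=205/9>22$. The expected number of $b\in Q$ that are not split is less than $2^{17-22}<1$, so some $S$ splits all $b\in Q$.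
\end{proof}

From now on $p=211$, $S$ is as in Lemma~\ref{lem:split}, and $W=W_S$, $U=U_S$.

\subsection{The abelian variety and the automorphism}

Let $H_S=W\oplus\overline W\subset H^1(C,\mathbb C)$. By \eqref{eq:invariants} it is a sum of spaces of invariants of subgroups of $G$, which act on $H^1(C,\mathbb Q)$. So $H_S$ is defined over $\mathbb Q$, and $H_S(\mathbb Z)=H_S\cap H^1(C,\mathbb Z)$ is a lattice in $H_S(\mathbb R)=H_S\cap H^1(C,\mathbb R)$. Let $\Gamma\subset W^*$ be the image of $H_1(C,\mathbb Z)$ under integration. The map $w\mapsto w+\bar w$ is a real-linear isomorphism $W\to H_S(\mathbb R)$, and it gives an isomorphism of real vector spaces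
\[
W^*\to\mathrm{Hom}_{\mathbb R}(H_S(\mathbb R),\mathbb R),\qquad \varphi\mapsto\bigl(w+\bar w\mapsto2\operatorname{Re}\varphi(w)\bigr),
\]
which sends integration over a cycle to integration over the same cycle. Under it $\Gamma$ becomes the image of $H_1(C,\mathbb Z)=\mathrm{Hom}(H^1(C,\mathbb Z),\mathbb Z)$ in the lattice $\mathrm{Hom}(H_S(\mathbb Z),\mathbb Z)$, which has finite index. So $\Gamma$ is a lattice in $W^*$, and $A=W^*/\Gamma$ is a complex torus. It is a quotient of $J(C)=H^0(\omega_C)^*/H_1(C,\mathbb Z)$, hence an abelian variety, of dimension $n=|S|(p-1)/2\ge105$.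

Fix $x_0\in C$ and let $a_0\colon C\to A$, $a_0(x)=\int_{x_0}^x$. The map $H_1(C,\mathbb Z)\to H_1(A,\mathbb Z)=\Gamma$ is onto by the definition of $\Gamma$, which is (a). We have $a_0^*H^0(A,\Omega^1_A)=W$ and, conjugating, $a_0^*H^1(A,\mathcal O_A)=\overline W$. The Serre pairing is $G$-invariant and perfect, and weights have multiplicity one, so $\omega_u$ pairs nontrivially with $\overline{\omega_t}$ exactly when $u=t$. The annihilator of $\overline W$ in $H^0(\omega_C)$ is therefore $U$, and (c) is Lemma~\ref{lem:split}.

Choose $\mathfrak l_0\in\Lambda\smallsetminus S$ and let $\sigma$ generate $\mathfrak l_0^\perp$. It has order $p$ and $\langle\sigma\rangle$ acts freely on $C$ by Lemma~\ref{lem:free}. A weight $\lambda$ of $W$ is a nonzero point of a line in $S$, so $\lambda\notin\mathfrak l_0$ and $\lambda(\sigma)\ne1$. The transpose of $\sigma^*|_W$ acts on $W^*$ and sends integration over a cycle $\gamma$ to integration over $\sigma\gamma$, so it preserves $\Gamma$. It defines a group automorphism $\sigma$ of $A$ with $\sigma^p=1$ and without the eigenvalue $1$ on $H^0(A,\Omega^1_A)=W$;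 so it has order $p$ and (b) holds. Next,
\[
a_0(\sigma x)=\int_{x_0}^{\sigma x_0}+\int_{\sigma x_0}^{\sigma x}=a_0(\sigma x_0)+\sigma a_0(x).
\]
Since $\sigma-1$ is invertible on $W^*$, it is surjective on $A$, and there is $\beta\in A$ with $\sigma\beta-\beta=a_0(\sigma x_0)$. Then $a=a_0+\beta$ satisfies $a\sigma=\sigma a$. Translations are homotopic to the identity, so (a) and (c) hold for $a$.

\subsection{The map $a$ is a closed embedding}

It suffices to treat $a_0$. A single block $W_{\mathfrak l}\subset W$ already embeds $C$, although its forms all come from a quotient curve $B$; the point is that the periods are taken over cycles of $C$ only, and the resulting torus remembers the covering $C\to B$.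

Let $\mathfrak l\in S$ and let $f\colon C\to B=C/\mathfrak l^\perp$. By Lemma~\ref{lem:free} this is an \'etale cyclic cover of degree $p$, so $2g(B)-2=p-3$ and $g(B)=(p-1)/2\ge2$. By \eqref{eq:invariants}, $f^*H^0(\omega_B)=W_{\mathfrak l}$. The subgroup $\pi_1(C)\subset\pi_1(B)$ is normal with quotient $\mathbb Z/p$, so it contains the commutator subgroup of $\pi_1(B)$, and its image $\Gamma'=f_*H_1(C,\mathbb Z)$ has index $p$ in $H_1(B,\mathbb Z)$. Let $A'=H^0(\omega_B)^*/\Gamma'$; then $A'\to J(B)$ is an isogeny of degree $p$. The restriction $W^*\to W_{\mathfrak l}^*=H^0(\omega_B)^*$ sends integration over $\gamma$ to integration over $f_*\gamma$, so it carries $\Gamma$ onto $\Gamma'$ and induces a homomorphism $A\to A'$. The composite $C\xrightarrow{a_0}A\to A'\to J(B)$ equals $f$ followed by the Abel--Jacobi embedding $B\hookrightarrow J(B)$ with base point $f(x_0)$. We obtain a morphism over $B$ from $C$ to $B'=B\times_{J(B)}A'$. The cover $B'\to B$ is \'etale of degree $p$, and connected because $\pi_1(B)\to H_1(B,\mathbb Z)/\Gamma'$ is onto. A morphism between connected \'etale covers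 of $B$ of the same degree is an isomorphism, so $C\cong B'$. As $B'\subset A'$ is a closed subscheme, $C\to A'$ is a closed embedding. It factors through $a_0$, and $A\to A'$ is separated, so $a_0$ is a closed embedding.

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The triple $(C,A,\sigma)$ with the embedding $a$ satisfies the hypotheses of Theorem~\ref{thm:criterion} with $\ell=p=211$. Fix a very ample $\mathcal M$ on $X$, hence $\mathcal L$ and $r=h^0(\mathcal L)-1$. There are infinitely many $k\ge k_0$ prime to $m$, and each gives a smooth, irreducible, nondegenerate rigid curve $Y_k\subset\mathbb P^r$ for which $H^0(T_{\mathbb P^r})\to H^0(N_{Y_k/\mathbb P^r})$ is surjective and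
\[
2g(Y_k)-2=k^{2n}\,p(p-3)/p=k^{2n}(p-3)>0 .
\]
The genus is at least $2$ and unbounded, so no $Y_k$ is a rational normal curve. Replacing $\mathcal M$ by $\mathcal M^j$ replaces $\mathcal L$ by $\mathcal L^j$, and $h^0(X,\mathcal L^j)$ is unbounded in $j$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{GAC}
\emph{Geometry of Algebraic Curves}, \texttt{https://github.com/eisenbud/curves}.

\bibitem{Mukai}
S.~Mukai, \emph{Duality between $D(X)$ and $D(\hat X)$}, 1981.

\bibitem{Raynaud}
M.~Raynaud, \emph{Sous-vari\'et\'es d'une vari\'et\'e ab\'elienne et points de torsion}, 1983.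

\end{thebibliography}
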